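# Seven factors suffice: a uniform bound for absolutely connected perfect linear groups

## 1. Thick sets and their powers

For subsets $P,Q$ of a group $G$ write $PQ=\{pq:p\in P,\ q\in Q\}$, $P^{-1}=\{p^{-1}:p\in P\}$, and $P^N=P\cdots P$ ($N$ factors).

**Definition (thick set).** A subset $P$ of a group $G$ is *thick* if $P=P^{-1}$ and there is a natural number $n$ such that for all $g_1,\dots,g_n\in G$ there are $i<j$ with $g_i^{-1}g_j\in P$. We then say that $P$ *has constant* $n$.

Thus among any $n$ group elements, listed in any order and possibly with repetitions, some two differ by an element of $P$. Three examples: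

* A subgroup $H$ of finite index is thick with constant $[G:H]+1$. Among that many elements two lie in the same coset $gH$, and $g_i^{-1}g_j\in H$ says exactly this.
* In $\mathbb Z$ fix a real $\alpha$ and $\varepsilon>0$ and let $P=\{k:|e^{2\pi ik\alpha}-1|<\varepsilon\}$. Cover the circle by finitely many arcs of diameter less than $\varepsilon$; among more integers than arcs, two have $e^{2\pi ik\alpha}$ in the same arc, and their difference lies in $P$.
* In an infinite group $\{1\}$ is not thick: for every $n$ there are $n$ distinct elements.

**Lemma 1.** Let $P\subseteq G$ be thick with constant $n$.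

(a) $n\ge 2$ and $1\in P$; hence $P^a\subseteq P^b$ for $1\le a\le b$.

(b) For a subgroup $S\le G$, the set $P\cap S$ is thick in $S$ with constant $n$.

(c) For a homomorphism $\pi$ on $G$, the set $\pi(P)$ is thick in $\pi(G)$ with constant $n$.

(d) Let $S\le G$ be a subgroup and $Q\subseteq S$ thick in $S$ with constant $l$. Then $Q\cup(G\setminus S)$ is thick in $G$ with constant $l$.

*Proof.* (a) For $n\le1$ there is no pair $i<j$, so the condition would fail. Take all $g_i=1$ to get $1\in P$. (b) If all $g_i\in S$, then $g_i^{-1}g_j\in S$ as well. (c) Lift the given elements of $\pi(G)$ to $G$ and apply thickness there. (d) The set is symmetric. Given $g_1,\dots,g_l$, if some $g_i^{-1}g_j$ with $i<j$ lies outside $S$ we are done. Otherwise $g_j=g_1s_j$ with $s_j\in S$ for all $j$, and $g_i^{-1}g_j=s_i^{-1}s_j\in Q$ for some $i<j$. $\square$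

Part (d) is a warning. When we restrict a thick subset of $G$ to a subgroup $S$, we may meet every thick subset of $S$, however small.

**Definition (absolutely connected).** A group $G$ is *$N$-absolutely connected* ($N$-ac) if $P^N=G$ for every thick $P\subseteq G$. It is *absolutely connected* if it is $N$-ac for some $N$.

A finite group $G\ne1$ is not absolutely connected, because $P=\{1\}$ is thick with constant $|G|+1$ and $P^N=\{1\}$. The group $\mathbb Z$ is not absolutely connected either: $P=2\mathbb Z$ is thick and $P^N=2\mathbb Z$ (in additive notation, the $N$-fold sums). A positive example comes from a result recalled in the next section, that Chevalley groups over infinite fields are $12$-ac; so $SL_2(\mathbb C)$ is $12$-ac.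

## 2. Perfect linear groups, and a bound that grows with the radical

Throughout, $k$ is an algebraically closed field of any characteristic, and a linear algebraic group is identified with its group of $k$-points. We use the commutator $[x,y]=xyx^{-1}y^{-1}$.

**Definition (perfect).** A group $G$ is *perfect* if $G=[G,G]$.

*Example.* Write $x(c)=\left(\begin{smallmatrix}1&c\\0&1\end{smallmatrix}\right)$ and $t=\operatorname{diag}(s,s^{-1})$ in $SL_2(k)$. Then $[t,x(c)]=x((s^2-1)c)$. Choosing $s$ with $s^2\ne1$ we see that all upper unitriangular matrices are commutators; the same holds for the lower ones, and together they generate $SL_2(k)$. So $SL_2(k)$ is perfect. The group $SL_2(k)\ltimes k^2$ is perfect too: for $a=\operatorname{diag}(s,s^{-1})$ with $s\neq1$ and $v\in k^2$ we have $[a,v]=av-v$, and $a-1$ is invertible. The group $GL_n(k)$ is not perfect, by the determinant.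

**Definition (radical, unipotent radical, commutator width).** The *radical* $\mathcal R(G)$ of a linear algebraic group is its largest closed connected solvable normal subgroup. Its *unipotent radical* $R_u(G)$ is the largest closed connected unipotent normal subgroup. The *commutator width* of a group is the least $R$ such that every element of its commutator subgroup is a product of at most $R$ commutators, if such an $R$ exists.

*Example.* For $SL_2(k)\ltimes k^2$ both radicals equal $k^2$, since the quotient $SL_2(k)$ is semisimple; the derived length of the radical is $1$. For commutator width, let $B\subset GL_2(k)$ be the invertible upper triangular matrices. Then $[B,B]$ is contained in the group of all $x(c)$, and $[\operatorname{diag}(s,1),x(c)]=x((s-1)c)$ shows that each $x(c)$ is one commutator. So $B$ has commutator width $1$.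

The following is known. *Let $G$ be a connected linear algebraic group over an algebraically closed field. Then $G$ is absolutely connected if and only if $G$ is perfect. Moreover, if the commutator width of $G$ is $R$ and the radical $\mathcal R(G)$ is solvable of derived length $M$, then $G$ is $12(4R)^M$-ac. Also, Chevalley groups over infinite fields are $12$-ac.*

The bound $12(4R)^M$ depends on $G$, and it is unbounded over all connected perfect groups. Here is a family that shows it.

*Example.* Let $G_m\subset SL_{2m}(k)$ consist of the block upper triangular matrices with $2\times2$ blocks whose diagonal blocks lie in $SL_2(k)$. As a variety it is a product of copies of $SL_2$ and an affine space, so it is connected. Let $U_m$ be the subgroup with identity diagonal blocks. For $i<j$ write $1+XE_{ij}$ for the element of $U_m$ with block $X\in M_2(k)$ in position $(i,j)$ and no other off-diagonal block; these elements generate $U_m$. If $a\in SL_2(k)$ is placed in the $i$-th diagonal block, then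
$$[a,1+XE_{ij}]=(1+aXE_{ij})(1-XE_{ij})=1+(a-1)X\,E_{ij}.$$
For $a=\operatorname{diag}(s,s^{-1})$ with $s\ne1$ the matrix $a-1$ is invertible, so all of $U_m$ lies in $[G_m,G_m]$. As $SL_2(k)^m$ is perfect, $G_m$ is perfect. Its radical is $U_m$, because $G_m/U_m\cong SL_2(k)^m$ is semisimple. The $\ell$-th derived subgroup of $U_m$ contains $1+xE_{ij}$ for all scalars $x$ and all $j-i\ge2^\ell$. This is clear for $\ell=0$. If $j-i\ge 2^{\ell+1}$, choose $h$ with $h-i\ge2^\ell$ and $j-h\ge2^\ell$; then $[1+xE_{ih},1+E_{hj}]=1+xE_{ij}$. So the derived length $M$ of $U_m$ exceeds $\ell$ as soon as $m-1\ge2^\ell$. Since $R\ge1$, the bound is at least $12\cdot4^M$, which tends to infinity with $m$.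

Now the question can be posed. In the report "Mathematisches Forschungsinstitut Oberwolfach" (doi:10.4171/owr/2010/01) it reads: "we do not know if there is a universal upper bound for the absolutely connectedness of connected perfect linear groups." In other words: *is there one number $N$ such that every connected perfect linear algebraic group over an algebraically closed field is $N$-ac?* The answer is yes.

> **Theorem A.** Every connected perfect linear algebraic group over an algebraically closed field (of any characteristic) is $7$-absolutely connected. Every connected semisimple one is $5$-absolutely connected.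

> **Theorem B.**
> (1) For a connected linear algebraic group $G$ over an algebraically closed field: $G$ is perfect $\iff$ $G$ is absolutely connected $\iff$ $G$ is $7$-ac.
> (2) A group $A$ that is amenable as a discrete group is absolutely connected $\iff$ it has no nontrivial finite-dimensional unitary representation $\iff$ it is $2$-ac.
> (3) If $k$ is algebraically closed and algebraic over a finite field, every connected perfect linear algebraic group over $k$ is $2$-ac. No nontrivial group is $1$-ac.

So the best universal constant lies between $2$ and $7$. These notes do not determine it.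

In the whole text, homomorphisms into compact groups are abstract group homomorphisms: no continuity is assumed. A unitary representation is a homomorphism $\rho:G\to U(d)$, and $\mathbb T$ denotes the circle group.

## 3. One factor never suffices, and unitary representations obstruct

We begin with what can be checked by hand.

**Lemma 2.** No nontrivial group is $1$-ac.

*Proof.* Let $1\ne g\in G$ and $P=G\setminus\{g,g^{-1}\}$. This set is symmetric, and it is not $G$. It is thick with constant $4$. Suppose $g_i^{-1}g_j\in\{g,g^{-1}\}$ for all $i<j\le4$. Then $g_2,g_3,g_4\in g_1\{g,g^{-1}\}$, so two of them coincide, say $g_i=g_j$ with $i<j$. Then $g_i^{-1}g_j=1\notin\{g,g^{-1}\}$, a contradiction. $\square$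

**Lemma 3.** If $G$ has a nontrivial finite-dimensional unitary representation $\rho$, then $G$ is not absolutely connected. In particular an absolutely connected group is perfect.

*Proof.* Given $N\ge1$, pick $g_0$ with $\rho(g_0)\ne1$, choose $0<\varepsilon<\|\rho(g_0)-1\|/N$ (operator norm), and let $P=\{g:\|\rho(g)-1\|<\varepsilon\}$. It is symmetric because $\|\rho(g)^{-1}-1\|=\|\rho(g)-1\|$. It is thick: $U(d)$ is compact, so it is covered by finitely many sets of diameter less than $\varepsilon$, and among more elements $g_i$ than sets there are $i<j$ with $\|\rho(g_i)-\rho(g_j)\|<\varepsilon$, that is, $\|1-\rho(g_i^{-1}g_j)\|<\varepsilon$. Finally $\|\rho(gh)-1\|\le\|\rho(g)-1\|+\|\rho(h)-1\|$ gives $P^N\subseteq\{g:\|\rho(g)-1\|<N\varepsilon\}$, which does not contain $g_0$.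

If $G$ is not perfect, the nontrivial abelian group $G/[G,G]$ has a nontrivial character into $\mathbb T$: the group $\mathbb T$ is divisible and contains elements of every order, so characters of abelian groups separate points. This is a nontrivial one-dimensional unitary representation of $G$. $\square$

## 4. $SL_2$ by hand, and how restricting to a unipotent subgroup fails

The last factor in our products always comes from the same use of thickness.

**Lemma 4 (one more factor).** Let $G$ be a connected linear algebraic group, $P\subseteq G$ thick, and suppose $P^a$ contains a dense open set $O$. Then $P^{a+1}=G$.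

*Proof.* Let $g\in G$ and let $n$ be the constant of $P$. Choose inductively $g_1,\dots,g_n$ with $g_j\in\bigcap_{i<j}g_igO^{-1}$. This is a finite intersection of dense open subsets of the irreducible variety $G$, so it is not empty. If $g_j=g_igo^{-1}$ with $o\in O$, then $g_j^{-1}g_ig=o$. Hence $g_j^{-1}g_ig\in O$ for all $i<j$. By thickness $p=g_i^{-1}g_j\in P$ for some $i<j$, and then $g=p\cdot g_j^{-1}g_ig\in P\cdot P^a$. $\square$

**The group $SL_2(k)$.** Let $U^+$ and $U^-$ be the upper and lower unitriangular matrices. Suppose we already knew that for every conjugate of the pair $(U^-,U^+)$ both groups lie in $P^2$. Then $P^4$ contains every conjugate of every matrix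
$$\begin{pmatrix}1&0\\a&1\end{pmatrix}\begin{pmatrix}1&b\\0&1\end{pmatrix}=\begin{pmatrix}1&b\\a&1+ab\end{pmatrix},\qquad\text{of trace }2+ab .$$
Every element of $k$ is of the form $2+ab$. A matrix in $SL_2(k)$ with trace different from $\pm2$ has two distinct eigenvalues, and any two such matrices with the same trace are conjugate in $SL_2(k)$. So $P^4$ contains the dense open set $\{\operatorname{tr}\ne\pm2\}$, and Lemma 4 gives $P^5=SL_2(k)$.

**Where would $U^+\subseteq P^2$ come from?** The first thing to try is to study the thick set $P\cap U^+$ inside the abelian group $U^+\cong(k,+)$. This cannot work. Let $\theta:U^+\to\mathbb T$ be a nontrivial character and $Q=\{u\in U^+:|\theta(u)-1|<\varepsilon\}$. As in Lemma 3, $Q$ is thick in $U^+$, and $Q^N\ne U^+$ if $\varepsilon$ is small for the given $N$. By Lemma 1(d) the set $P=Q\cup(SL_2(k)\setminus U^+)$ is thick in $SL_2(k)$, and $(P\cap U^+)^N=Q^N\ne U^+$. The characters of $U^+$ get in the way. The remedy is to restrict $P$ to the larger group $B=TU^+$ of upper triangular matrices. We shall see that every finite-dimensional unitary representation of $B$ is trivial on $U^+$. For this to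 help we need a statement saying that, inside a solvable group, unitary representations are the *only* obstruction to $P^2$ being everything. That is Proposition 5.

**The same difficulty in a general perfect group.** Let $G$ be connected perfect, $U=R_u(G)$ and $\pi:G\to G/U$. Once the semisimple case is done we have $\pi(P)^5=\pi(G)$, so $G=P^5U$. If we could show $U\subseteq P^2$ by looking at $P\cap U$, we would be finished with $7$ factors. But if $U\ne1$, then $U/[U,U]\ne1$ is abelian, so $U$ has a nontrivial character $\theta$, and $P=\{u\in U:|\theta(u)-1|<\varepsilon\}\cup(G\setminus U)$ is thick with $(P\cap U)^N\ne U$ for small $\varepsilon$. The exact point of failure: inside $U$ we only get the part of $U$ on which a certain unitary representation $\rho$ is close to $1$. The elements of $P$ outside $U$ must be used as well. (In this example they do the job at once: if $u\in U$ and $x\notin U$, then $u=x\cdot x^{-1}u$ with both factors outside $U$, so $U\subseteq P^2$.)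

The way past this point is to keep the scheme of Lemma 4, in which $g=p\cdot(g_j^{-1}g_ig)$, and to use the freedom to replace each $g_i$ by $u_ig_i$ with $u_i\in U$. This does not change anything modulo $U$. The corrections $u_i$ have to satisfy many conditions at once, one for each pair $i<j$, and these conditions can be met because $G$ moves the characters of $U$ around in infinite orbits. This is carried out in Section 9.

## 5. Squares of thick sets in amenable groups

**Definition (amenable).** A discrete group $A$ is *amenable* if there is a net $(\nu_s)$ of finitely supported probability measures on $A$ with $\|\delta_a*\nu_s-\nu_s\|_1\to0$ for all $a\in A$ (Reiter's condition). Here $(\mu*\nu)(z)=\sum_{xy=z}\mu(x)\nu(y)$.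

*Examples.* For $A=\mathbb Z$ take $\nu_s$ uniform on $\{0,\dots,s\}$; then $\|\delta_a*\nu_s-\nu_s\|_1\le2|a|/(s+1)$. If every finitely generated subgroup of $A$ is finite ($A$ is *locally finite*), the finite subgroups $F$ form a directed set, and the uniform measure $\nu_F$ satisfies $\delta_a*\nu_F=\nu_F$ as soon as $a\in F$. We recall that all solvable groups are amenable.

**Proposition 5.** Let $A$ be an amenable group and $P\subseteq A$ thick. Then there are a finite-dimensional unitary representation $\rho:A\to U(d)$ and an open neighborhood $V$ of $1$ in $U(d)$ with $\rho^{-1}(V)\subseteq P^2$.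

*Example.* For $A=\mathbb Z$ and $P=2\mathbb Z$ we have $P^2=P$, and $\rho(k)=(-1)^k$ works. So $\rho$ cannot be omitted.

An element $g$ lies in $P^2=PP^{-1}$ exactly when $P\cap gP\ne\emptyset$. A density argument is the natural start. Take a sequence $g_1,\dots,g_l$, as long as possible, with $g_i^{-1}g_j\notin P$ for $i<j$. Then $l\le n-1$, and for every $x\in A$ some $g_i^{-1}x$ lies in $P$, so $A=\bigcup_ig_iP$. A left-invariant mean $\mathfrak m$ therefore gives $\mathfrak m(P)\ge1/(n-1)$. If $\mathfrak m(P)>\frac12$, then $P$ and $gP$ must meet. But for $n\ge3$ the bound is at most $\frac12$, and the argument stops.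

So we use thickness for $n$ points at a time. Suppose we find $x_1,\dots,x_n$ such that *all* differences $x_i^{-1}x_j$ ($i<j$) lie in $gP$. By thickness *one* of these lies in $P$, and $P\cap gP\neq\emptyset$. To find such points: by Ramsey's theorem, suitably random points have all their differences in $P$ with probability bounded below, and we want to exchange $P$ for $gP$ without changing this probability much. The exchange is harmless if $h=1_{gP}-1_P$ is random-looking. This holds once $g$ acts almost trivially on the part of $1_P$ that lies in finite-dimensional invariant subspaces, and that is the condition $\rho(g)\in V$.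

*Proof of Proposition 5.* Let $n$ be the constant of $P$, let $R=R(n,n)$ be the Ramsey number (every $2$-coloring of the pairs from $R$ points has a monochromatic $n$-subset), and put $c=\binom Rn^{-1}$, $\varepsilon=c/(4n^2)$.

**Step 1. Measures that are almost invariant on both sides.** We need left invariance to get a unitary representation, and right invariance for the ergodic step. Take $(\nu_s)$ from Reiter's condition, let $\check\nu_s(x)=\nu_s(x^{-1})$ and $\mu_s=\nu_s*\check\nu_s$. These are finitely supported probability measures, and
$$\|\delta_a*\mu_s-\mu_s\|_1\le\|\delta_a*\nu_s-\nu_s\|_1\to0,$$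
$$\|\mu_s*\delta_a-\mu_s\|_1\le\|\check\nu_s*\delta_a-\check\nu_s\|_1=\|\delta_{a^{-1}}*\nu_s-\nu_s\|_1\to0 .$$
By weak* compactness we may pass to a subnet with $\mu_s\to\mathfrak m$ weak* in $\ell^\infty(A)^*$, that is, $\sum_y\mu_s(y)f(y)\to\mathfrak m(f)$ for all $f\in\ell^\infty(A)$. Then $\mathfrak m$ is a mean. It is left invariant, because $\sum_y\mu_s(y)f(a^{-1}y)=\sum_y(\delta_{a^{-1}}*\mu_s)(y)f(y)$.

**Step 2. The representation $\rho$ and the neighborhood $V$.** We separate the finite-dimensional part of the translation action. Let $H$ be the Hilbert space obtained from $\ell^\infty(A)$ with $\langle f,f'\rangle=\mathfrak m(f\overline{f'})$ (divide by the null vectors and complete), and let $(\pi(g)f)(y)=f(g^{-1}y)$. By left invariance of $\mathfrak m$ this is a unitary representation. Let $H_c$ be the closed span of all finite-dimensional invariant subspaces and $H_w=H_c^\perp$. Both are invariant. Write $v=v_c+v_w$ for the decomposition of $v\in H$; the two projections commute with $\pi$.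

Put $\xi=1_P$. A finite sum of finite-dimensional invariant subspaces is again one, so there are a finite-dimensional invariant $F_0\subseteq H_c$ and $\xi'\in F_0$ with $\|\xi_c-\xi'\|\le\varepsilon$. Let $\rho=\pi|_{F_0}$ and
$$V=\{a\in U(F_0):\|a\xi'-\xi'\|<\varepsilon\}.$$
If $F_0=0$, take $\rho$ trivial and $V=U(d)$.

From now on fix $g\in\rho^{-1}(V)$. We must show $g\in P^2$. Put $h=1_{gP}-1_P=(\pi(g)-1)\xi$, a real function with values in $[-1,1]$. Then
$$\|h_c\|=\|(\pi(g)-1)\xi_c\|\le\|(\pi(g)-1)\xi'\|+\|(\pi(g)-1)(\xi_c-\xi')\|\le\varepsilon+2\varepsilon=3\varepsilon .$$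
Put $\Psi(t)=\langle\pi(t)h,h\rangle=\Psi_c(t)+\Psi_w(t)$ with $\Psi_c(t)=\langle\pi(t)h_c,h_c\rangle$ and $\Psi_w(t)=\langle\pi(t)h_w,h_w\rangle$. So $|\Psi_c|\le9\varepsilon^2$ everywhere.

**Step 3. On $H_w$ the correlations average to zero.** We want $|\Psi_w|^2$ to be small on average, and $|\Psi_w|^2$ is a matrix coefficient of a tensor square. Let $\tau=\pi|_{H_w}\otimes\overline{\pi|_{H_w}}$ and $\zeta=h_w\otimes\overline{h_w}$, so that
$$\langle\tau(x)\zeta,\tau(x')\zeta\rangle=|\langle\pi(x)h_w,\pi(x')h_w\rangle|^2=|\Psi_w(x'^{-1}x)|^2. \tag{1}$$
The space of $\tau$ is the space of Hilbert–Schmidt operators on $H_w$, and an invariant vector is such an operator $S$ commuting with $\pi$. If $S\ne0$, then $S^*S$ is a nonzero positive compact operator commuting with $\pi$; the eigenspace of a positive eigenvalue is a nonzero finite-dimensional invariant subspace of $H_w$, which is impossible since all such subspaces lie in $H_c$. So $\tau$ has no nonzero invariant vectors. A vector orthogonal to all $\tau(a)\zeta'-\zeta'$ is fixed by all $\tau(a)^*=\tau(a^{-1})$, hence is $0$; so the vectors $\tau(a)\zeta'-\zeta'$ span a dense subspace. For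 such a vector,
$$\Big\|\sum_x\mu_s(x)\tau(x)(\tau(a)\zeta'-\zeta')\Big\|=\Big\|\sum_x(\mu_s*\delta_a-\mu_s)(x)\tau(x)\zeta'\Big\|\le\|\mu_s*\delta_a-\mu_s\|_1\,\|\zeta'\|\to0 .$$
The operators $\sum_x\mu_s(x)\tau(x)$ have norm at most $1$, so by density $\big\|\sum_x\mu_s(x)\tau(x)\zeta\big\|\to0$.

**Step 4. Choice of $R$ measures.** For fixed $x,x'\in A$,
$$\sum_y\mu_s(y)h(x^{-1}y)h(x'^{-1}y)\to\mathfrak m\big(\pi(x)h\cdot\pi(x')h\big)=\langle\pi(x)h,\pi(x')h\rangle=\Psi(x'^{-1}x).$$
All supports are finite, so at each stage only finitely many conditions are imposed and each holds eventually along the net. Thus we can choose successively $\mu_1,\dots,\mu_R$ from the net such that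

* (a) $\|\sum_x\mu_b(x)\tau(x)\zeta\|\le\varepsilon^2$ for all $b$;
* (b) $\big|\sum_y\mu_b(y)h(x^{-1}y)h(x'^{-1}y)-\Psi(x'^{-1}x)\big|\le\varepsilon^2$ for all $a<b$ and all $x,x'\in\operatorname{supp}\mu_a$.

**Step 5. Cut estimate.** This says that $h(x^{-1}y)$ has small correlation with every product $F(x)F'(y)$. Let $a<b$ and $F,F':A\to[0,1]$. We claim
$$\Big|\sum_{x,y}\mu_a(x)\mu_b(y)h(x^{-1}y)F(x)F'(y)\Big|<4\varepsilon. \tag{2}$$
By Cauchy–Schwarz in $y$, using $0\le F'\le1$, the square of the left side is at most
$$\sum_y\mu_b(y)\Big|\sum_x\mu_a(x)h(x^{-1}y)F(x)\Big|^2\le\sum_{x,x'}\mu_a(x)\mu_a(x')\Big|\sum_y\mu_b(y)h(x^{-1}y)h(x'^{-1}y)\Big|.$$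
By (b) and $|\Psi|\le9\varepsilon^2+|\Psi_w|$ this is at most
$$\varepsilon^2+9\varepsilon^2+\sum_{x,x'}\mu_a(x)\mu_a(x')|\Psi_w(x'^{-1}x)| .$$
By Cauchy–Schwarz, (1) and (a), the last sum is at most
$$\Big(\sum_{x,x'}\mu_a(x)\mu_a(x')\langle\tau(x)\zeta,\tau(x')\zeta\rangle\Big)^{1/2}=\Big\|\sum_x\mu_a(x)\tau(x)\zeta\Big\|\le\varepsilon^2 .$$
So the left side of (2) is at most $\sqrt{11}\,\varepsilon<4\varepsilon$.

**Step 6. Ramsey, and the exchange of $P$ for $gP$.** Let $x_1,\dots,x_R$ be independent random elements, $x_i$ distributed by $\mu_i$. Color each pair $i<j$ according to whether $x_i^{-1}x_j\in P$. By Ramsey there is a monochromatic $n$-subset, and by thickness its color is "$\in P$". Hence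
$$\sum_{|I|=n}\ \prod_{i<j\in I}1_P(x_i^{-1}x_j)\ge1$$
always. Taking expectations, there is a fixed $I$ with $|I|=n$ and
$$\mathbb E\prod_{i<j\in I}1_P(x_i^{-1}x_j)\ge c .$$
Replace the factors $1_P$ by $1_{gP}$ one at a time. Replacing the factor of the pair $a<b$ changes the expectation by the expectation of $h(x_a^{-1}x_b)$ times the product of the other factors. Fix the values of all variables except $x_a,x_b$. Every other factor belongs to a pair different from $\{a,b\}$, so it depends on at most one of $x_a,x_b$, and the product of the other factors has the form $F(x_a)F'(x_b)$ with $F,F'$ valued in $[0,1]$. By (2) the change is at most $4\varepsilon$. Therefore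
$$\mathbb E\prod_{i<j\in I}1_{gP}(x_i^{-1}x_j)\ge c-\binom n2 4\varepsilon\ge c-2n^2\varepsilon=\frac c2>0 .$$
So there are elements $x_i$ ($i\in I$) with $x_i^{-1}x_j\in gP$ for all $i<j$ in $I$. By thickness some $x_i^{-1}x_j$ with $i<j$ in $I$ lies in $P$. Thus $P\cap gP\ne\emptyset$ and $g\in PP^{-1}=P^2$. $\square$

## 6. Abstract unitary representations of connected groups

To use Proposition 5 we must know which unitary representations the relevant solvable groups have. No continuity is available, so we argue with finite-index subgroups.

**Lemma 6.** Let $A$ be a connected linear algebraic group. Every (abstract) finite-index subgroup of $A$ contains $[A,A]$.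

*Proof.* Replace the subgroup by its normal core $N$, which still has finite index. Its closure $\bar N$ is a closed subgroup of finite index in a connected group, so $\bar N=A$. For $x\in N$ the set $\{xax^{-1}a^{-1}:a\in A\}$ is the image of an irreducible variety, contains $1$, and lies in $N$ since $N$ is normal. So the group $D=[N,A]$ generated by these sets is closed (Borel, *Linear Algebraic Groups*, 2.2). It is normal in $A$ and contained in $N$. In $A/D$ the image of $N$ is central and dense. Centers are closed, so $A/D$ is abelian. Hence $[A,A]\subseteq D\subseteq N$. $\square$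

**Lemma 7.** Let $\rho:A\to U(d)$ be a homomorphism, where $A$ is either (i) a Borel subgroup $B=TU^+$ of a connected semisimple group, with maximal torus $T$ and unipotent radical $U^+$, or (ii) a connected unipotent group. Then $\rho([A,A])=1$. In case (i), $\rho(U^+)=1$.

*Proof.* **Step 1. The closure of the image.** Let $C=\overline{\rho(A)}$, a compact Lie group, solvable because $A$ is. Its identity component $C^0$ is a torus, since connected compact solvable Lie groups are tori. As $C^0$ is open in $C$ and $\rho(A)$ is dense, $\rho(A)$ maps onto $C/C^0$. So $C/C^0$ is a finite quotient of $A$, and by Lemma 6 it is a finite quotient of $A/[A,A]$.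

**Step 2. The divisible case.** If $A/[A,A]$ is divisible, it has no nontrivial finite quotient. Then $C=C^0$ is a torus, hence abelian, and $\rho([A,A])=1$.

This covers (ii) in characteristic $0$, where $A/[A,A]$ is a connected commutative unipotent group, that is, a vector group.

It also covers (i). Let $x_\alpha$ be the root homomorphisms for the roots $\alpha$ of $U^+$. Each $\alpha$ is a nontrivial character of $T$, so we can pick $t\in T$ with $\alpha(t)\ne1$. Since $[t,x_\alpha(c)]=x_\alpha((\alpha(t)-1)c)$, all root subgroups lie in $[B,B]$, and $U^+\subseteq[B,B]$. So $B/[B,B]$ is a quotient of $T\cong(k^*)^r$, which is divisible because $k$ is algebraically closed. Thus $\rho(U^+)\subseteq\rho([B,B])=1$.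

**Step 3. Unipotent groups in characteristic $p$.** Here $A$ has finite exponent: if $A\subseteq GL_l(k)$ is unipotent and $p^e\ge l$, then $u^{p^e}-1=(u-1)^{p^e}=0$. So $C$ has finite exponent, the torus $C^0$ is trivial, $C$ is finite, and $\ker\rho$ has finite index. By Lemma 6, $[A,A]\subseteq\ker\rho$. $\square$

In characteristic $p$ case (ii) allows nontrivial finite images: $(k,+)$ is a vector space over $\mathbb F_p$ and has subgroups of index $p$.

## 7. Semisimple groups: products of opposite unipotent subgroups

Let $L\ne1$ be connected semisimple, $T$ a maximal torus, $B^\pm=TU^\pm$ opposite Borel subgroups, $W$ the Weyl group, $r=\operatorname{rank}L$. For $SL_2$ in Section 4 the trace told us when two generic elements are conjugate. We set up the general replacement.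

**The map $q$.** A *trace function* on $L$ is the trace of a finite-dimensional rational representation. The irreducible modules correspond to the dominant weights in $X(T)$. Their characters are unitriangular in the $W$-orbit sums, and the orbit sums span $k[T]^W$; so the restrictions to $T$ of trace functions span $k[T]^W$. Choose representations whose traces restricted to $T$ generate the finitely generated algebra $k[T]^W$, and let $q=q_L:L\to\mathbb A^m$ be the vector of these traces. Then $q|_T$ is the finite quotient map $T\to T/W\subseteq\mathbb A^m$ (closed image), and its fibers are the $W$-orbits.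

Let $x=x_sx_u$ be the Jordan decomposition. Representations preserve it, and the trace of $x$ equals that of $x_s$, so a trace function takes the same value at $x$ and $x_s$. Every semisimple element is conjugate into $T$. Hence trace functions are determined by their restriction to $T$, we have $q(L)=q(T)=T/W$, and every trace function is a polynomial in $q$. In particular different choices of $q$ differ by an isomorphism of $T/W$. Moreover
$$q(tu)=q(t)\qquad(t\in T,\ u\in U^+), \tag{3}$$
because in every representation $B^+$ is triangular in a suitable basis with $U^+$ unitriangular.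

*Example.* For $SL_2$: $q=\operatorname{tr}$, $q(\operatorname{diag}(s,s^{-1}))=s+s^{-1}$, $T/W=\mathbb A^1$.

**Lemma 8.** $q(U^-U^+)$ is dense in $T/W$. Consequently there is a dense open $O\subseteq L$ all of whose elements are conjugate to elements of $U^-U^+$.

*Proof.* We prove the density by induction on $r$ (Steps 1–5), and then construct $O$ (Steps 6–7).

**Step 1. Passing to a central cover.** This lets us choose the group in its isogeny class. Let $f:\tilde L\to L$ be a central isogeny, with $\tilde T,\tilde U^\pm$ mapping onto $T,U^\pm$. The components of $q\circ f$ are trace functions on $\tilde L$, so $q\circ f=\varphi\circ\tilde q$ with a morphism $\varphi:\tilde T/W\to T/W$. It is surjective because $q\circ f$ is. Since $q(U^-U^+)=\varphi(\tilde q(\tilde U^-\tilde U^+))$, density for $\tilde L$ implies density for $L$. Hence for $r=1$ and for type $A_2$ it suffices to treat the simply connected groups $SL_2$ and $SL_3$.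

**Step 2. Rank $1$.** For $SL_2$ this was computed in Section 4: the trace takes all values $2+ab$ on $U^-U^+$.

**Step 3. Type $A_2$.** This case is done by hand because the general argument of Steps 4 and 5 does not exclude it. For $SL_3$ we may take $q=(\operatorname{tr},\operatorname{tr}\Lambda^2)$, $T/W=\mathbb A^2$, and $U^-U^+$ consists of the matrices whose leading principal minors are all $1$. For $e\in k$ consider
$$\begin{pmatrix}1&0&1\\0&1&0\\e-1&0&e\end{pmatrix},\qquad\begin{pmatrix}1&1&0\\0&1&1\\1-e&0&e\end{pmatrix}.$$
The leading minors of sizes $1$ and $2$ are $1$. The determinants are $e-(e-1)=1$ and $e+(1-e)=1$. Both traces are $2+e$. The sums of the principal $2\times2$ minors, for rows $\{1,2\},\{1,3\},\{2,3\}$, are $1+1+e=2+e$ and $1+e+e=1+2e$. So $q$ takes the values $(2+e,2+e)$ and $(2+e,1+2e)$. As $e$ varies these describe two lines, and they are different because the second contains $(2,1)$, which is not on the diagonal. The set $\overline{q(U^-U^+)}\subseteq\mathbb A^2$ is closed and irreducible, being the closure of an image of $U^-\times U^+$. It contains two different lines, so it equals $\mathbb A^2$.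

**Step 4. Rank $r\ge2$, not of type $A_2$: subgroups of rank $r-1$.** Let $Y=\overline{q(U^-U^+)}$, which is irreducible, and suppose $Y\ne T/W$. Then $\dim Y\le r-1$. We show that $Y$ would have to be the image of many different subtori.

For a simple root $\alpha_i$ let $M_i$ be the derived group of the standard Levi subgroup with simple roots $\alpha_j$, $j\ne i$. It is semisimple of rank $r-1\ge1$, with maximal torus $T_i\subseteq T$ generated by the images of the coroots $\alpha_j^\vee$, $j\ne i$, with Weyl group $W_i$, and with $U_{M_i}^\pm\subseteq U^\pm$. The components of $q|_{M_i}$ are trace functions on $M_i$, so $q|_{M_i}=\psi_i\circ q_{M_i}$ for a morphism $\psi_i$ on $T_i/W_i$. By induction $q_{M_i}(U_{M_i}^-U_{M_i}^+)$ is dense in $T_i/W_i$, so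
$$Y\supseteq\psi_i(T_i/W_i)=\psi_i(q_{M_i}(T_i))=q(T_i).$$
As $q|_T$ is finite, $q(T_i)$ is closed, irreducible, of dimension $r-1$. Thus $Y=q(T_i)$ for every $i$. Taking preimages in $T$ gives $\bigcup_wwT_i=\bigcup_wwT_1$. By irreducibility and dimension, for every $i$ there is $w\in W$ with $T_i=wT_1$.

**Step 5. This is impossible.** In $E=X_*(T)\otimes\mathbb R$ with a $W$-invariant inner product, let $(\varpi_i)$ be the basis dual to $(\alpha_j^\vee)$. The equality $T_i=wT_1$ gives $w\operatorname{span}\{\alpha_j^\vee:j\ne1\}=\operatorname{span}\{\alpha_j^\vee:j\ne i\}$. Taking orthogonal complements, $w\varpi_1=c\varpi_i$ with $c\ne0$. All $\varpi_j$ lie in the closed dominant chamber $\{v:(v,\alpha_j^\vee)\ge0\text{ for all }j\}$, which is a fundamental domain for $W$: two of its points in the same orbit are equal.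

If $c>0$, then $\varpi_1=c\varpi_i$, so $i=1$. If $c<0$, apply the longest element $w_0$. The isometry $-w_0$ permutes the simple coroots, $-w_0\alpha_j^\vee=\alpha_{j^*}^\vee$ with an involution $*$ of the indices, so $-w_0\varpi_i=\varpi_{i^*}$. Hence $\varpi_1$ is conjugate to $w_0w\varpi_1=|c|(-w_0\varpi_i)=|c|\varpi_{i^*}$, and so $i^*=1$. Therefore every index is $1$ or $1^*$, which forces $r=2$ and $1^*=2$. The root systems of rank $2$ are $A_1\times A_1$, $A_2$, $B_2$, $G_2$, and for $A_1\times A_1$, $B_2$, $G_2$ we have $w_0=-1$, so $1^*=1$. Hence the type is $A_2$, which was excluded. This contradiction proves density.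

**Step 6. The open set, and regular elements.** The set $q(U^-U^+)$ is constructible and dense, so it contains a nonempty open $\Omega\subseteq T/W$. Let $T_{\rm reg}=\{t\in T:\alpha(t)\ne1\text{ for all roots }\alpha\}$. The set $q(T\setminus T_{\rm reg})$ is closed, since $q|_T$ is finite, and has dimension less than $r$. So $\Omega'=\Omega\setminus q(T\setminus T_{\rm reg})$ is open and nonempty. As $q(L)=T/W$ and $L$ is irreducible, $O=q^{-1}(\Omega')$ is open, nonempty and dense in $L$.

*Claim: every $x\in O$ is conjugate to some $t\in T_{\rm reg}$ with $q(t)=q(x)$.* Every element lies in a Borel subgroup, so up to conjugation $x=tu\in TU^+$. By (3), $q(t)=q(x)\in\Omega'$, so $t\in T_{\rm reg}$. The semisimple part $x_s$ lies in a maximal torus of $B^+$, and these are conjugate under $U^+$; so $x_s=yt'y^{-1}$ with $y\in U^+$, $t'\in T$. In $B^+/U^+\cong T$ the unipotent part $x_u$ becomes trivial, so $x_u\in U^+$, and comparing $x$ with $x_s$ modulo $U^+$ gives $t'=t$. Now $x_u$ commutes with $yty^{-1}$, so $y^{-1}x_uy\in C_{U^+}(t)$. This centralizer is trivial: every element of $U^+$ is uniquely a product $\prod_\alpha x_\alpha(c_\alpha)$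 in a fixed order, conjugation by $t$ replaces $c_\alpha$ by $\alpha(t)c_\alpha$, and all $\alpha(t)\ne1$. Hence $x_u=1$ and $x=yty^{-1}$.

**Step 7. Elements of $O$ are conjugate into $U^-U^+$.** Given $g\in O$, we have $q(g)\in\Omega'\subseteq q(U^-U^+)$, so there is $x_0\in U^-U^+$ with $q(x_0)=q(g)$. Then $x_0\in O$ too. By the claim $g$ and $x_0$ are conjugate to elements of $T_{\rm reg}$ with the same $q$-value. These lie in the same $W$-orbit, so they are conjugate in $L$. Hence $g$ is conjugate to $x_0$. $\square$

**Proposition 9.** Let $P\subseteq L$ be thick, and let $O$ be as in Lemma 8. Then $O\subseteq P^4$ and $L=P^5$.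

*Proof.* Consider any pair of opposite Borel subgroups $B^\pm=TU^\pm$. The group $B^\pm$ is solvable, hence amenable, and $P\cap B^\pm$ is thick in it by Lemma 1(b). Proposition 5 gives unitary representations $\rho^\pm$ of $B^\pm$ with $\ker\rho^\pm\subseteq P^2$, and $U^\pm\subseteq\ker\rho^\pm$ by Lemma 7(i). So $U^-U^+\subseteq P^4$. This holds for every conjugate of the pair, so every conjugate of an element of $U^-U^+$ lies in $P^4$. By Lemma 8, $O\subseteq P^4$, and Lemma 4 gives $L=P^5$. $\square$

This proves the semisimple statement of Theorem A (the trivial group being trivial).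

## 8. The group moves every character of its unipotent radical

Let $G$ be connected perfect, $U=R_u(G)$, $L=G/U$, $\pi:G\to L$ the quotient map. Then $L$ is connected, reductive and perfect, hence semisimple. If $L=1$, then $G$ is unipotent, hence nilpotent, and perfect, so $G=1$. We assume $L\ne1$.

Write $\widehat U=\operatorname{Hom}(U,\mathbb T)$ additively; these are abstract homomorphisms. The group $G$ acts on it by $(\gamma\theta)(u)=\theta(\gamma^{-1}u\gamma)$.

*Example.* Let $G=SL_2(\mathbb C)\ltimes\mathbb C^2$ and $\theta(v)=e^{2\pi i\operatorname{Re}v_1}$. For $t_s=\operatorname{diag}(s,s^{-1})$ we get $(t_s\theta)(v)=e^{2\pi i\operatorname{Re}(s^{-1}v_1)}$. If $t_s\theta=t_{s'}\theta$, then $\operatorname{Re}((s^{-1}-s'^{-1})v_1)\in\mathbb Z$ for all $v_1\in\mathbb C$; a real-linear function with integer values is zero, so $s=s'$. The orbit of $\theta$ is infinite.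

**Lemma 10.** $[G,U]=U$, and every $0\ne\theta\in\widehat U$ has stabilizer of infinite index in $G$.

*Proof.* **Step 1. The second statement follows from the first.** A stabilizer of finite index contains $[G,G]=G$ by Lemma 6. So $\theta$ is $G$-invariant, hence $\theta(\gamma u\gamma^{-1}u^{-1})=0$ for all $\gamma,u$, and $\theta$ vanishes on $[G,U]=U$.

**Step 2. Reduction to a central extension by $\mathbb G_a$.** The subgroup $[G,U]$ is closed, connected and normal in $G$, being generated by the irreducible sets $\{gug^{-1}u^{-1}:g\in G\}$, $u\in U$, which contain $1$. Suppose $[G,U]\ne U$. Then $U_1=U/[G,U]$ is a nontrivial connected unipotent group, central in $G_1=G/[G,U]$. Over an algebraically closed field a connected unipotent group has a chain of closed connected normal subgroups with successive quotients of dimension one (Borel, 10.6), and a one-dimensional connected unipotent group is isomorphic to $\mathbb G_a$. So there is a closed connected $U_2\subset U_1$ with $U_1/U_2\cong\mathbb G_a$. It is central, hence normal in $G_1$. The group $G_2=G_1/U_2$ is perfect, and it is a central extension of $L$ by $\mathbb G_a$, with $L$ the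 quotient of $G_2$ by the smooth subgroup $\mathbb G_a$.

**Step 3. A regular section.** The map $G_2\to L$ is a $\mathbb G_a$-torsor (fppf). Such torsors are classified by $H^1_{\rm fppf}(L,\mathbb G_a)=H^1(L,\mathcal O_L)$, which vanishes since $L$ is affine. So there is a regular section $s:L\to G_2$, and $c(x,y)=s(x)s(y)s(xy)^{-1}$ is a regular $2$-cocycle $L\times L\to\mathbb G_a$ for the trivial action.

**Step 4. The section can be made a homomorphism.** For a connected reductive group $L$ over $k$ the Hochschild (rational) cohomology $H^i(L,k)$ with trivial coefficients, that is, the cohomology of the complex of regular cochains $k[L^i]$, vanishes for all $i>0$ (Cline–Parshall–Scott–van der Kallen, Invent. Math. 39 (1977); Jantzen, *Representations of Algebraic Groups*, II.4.11). So there is a regular $b:L\to\mathbb G_a$ with $c(x,y)=b(x)+b(y)-b(xy)$. Put $s'(x)=s(x)b(x)^{-1}$, with $b(x)$ regarded as an element of the central subgroup $\mathbb G_a$, written multiplicatively. Then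
$$s'(x)s'(y)=s(x)s(y)\,b(x)^{-1}b(y)^{-1}=c(x,y)\,b(x)^{-1}b(y)^{-1}s(xy)=b(xy)^{-1}s(xy)=s'(xy).$$
So $s'$ is a homomorphic section, and $(x,a)\mapsto s'(x)a$ is an isomorphism of groups $L\times\mathbb G_a\cong G_2$. But $L\times\mathbb G_a$ has the nontrivial abelian quotient $(k,+)$, so it is not perfect. This contradiction shows $[G,U]=U$. $\square$

We shall have to choose elements of $G$ in a dense open set and outside finitely many cosets of such stabilizers. The next lemma makes this possible. We recall B. H. Neumann's lemma with its short proof: *a group $G$ is not a finite union of cosets of subgroups of infinite index.* A right coset $Sg$ is the left coset $g(g^{-1}Sg)$, so we need only consider left cosets. Let $G$ be a finite union of left cosets of distinct infinite-index subgroups $H_1,\dots,H_l$, with $l$ minimal. For $l=1$ the index of $H_1$ would be finite. For $l>1$, some coset $yH_l$ is not in the finite list; it is disjoint from the listed cosets of $H_l$, so it is covered by finitely many cosets of $H_1,\dots,H_{l-1}$. By translation so is every coset of $H_l$, and hence $G$ is a finite union of cosets of $H_1,\dots,H_{l-1}$,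 against minimality.

**Lemma 11.** A nonempty open $O'\subseteq G$ is not contained in a finite union of (left or right) cosets of abstract subgroups of infinite index.

*Proof.* The translates $xO'$ cover $G$, and by quasi-compactness finitely many of them do. If $O'$ were contained in such a union, $G$ would be a finite union of cosets of infinite-index subgroups, contradicting Neumann's lemma. $\square$

## 9. Correcting by the unipotent radical: proof of Theorem A

If $U=1$ we are in the semisimple case, done in Section 7. Let $G,U,L,\pi$ be as in Section 8, and $O\subseteq L$ as in Lemma 8. Let $P\subseteq G$ be thick with constant $n$, and let $g\in G$. We show $g\in P^7$.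

**The plan.** As in Lemma 4 we look for $h_1,\dots,h_n\in G$ such that $h_j^{-1}h_ig\in P^6$ for *all* $i<j$; thickness then gives $g\in P\cdot P^6$. Choose first $g_1,\dots,g_n$ with $\pi(g_j^{-1}g_ig)\in O$. Since $\pi(P)$ is thick in $L$, Proposition 9 gives $O\subseteq\pi(P)^4$, so $g_j^{-1}g_ig=y_{ij}w_{ij}$ with $y_{ij}\in P^4$ and an error $w_{ij}\in U$. Now replace $g_i$ by $h_i=u_ig_i$ with $u_i\in U$. With $\gamma_i=g_ig$ the error becomes $w_{ij}\,\gamma_i^{-1}u_j^{-1}u_i\gamma_i$, and we want $\rho$ of it to be close to $1$, where $\rho$ is the representation from Proposition 5 for $P\cap U$. It suffices that $\rho(\gamma_j^{-1}u_j\gamma_j)$ is close to $1$ for each $j$ and that $\rho(\gamma_i^{-1}u_j\gamma_i)$ is close to $\rho(w_{ij})$ for $i<j$. So for each $j$ we must prescribe several values $\rho(\gamma_i^{-1}u_j\gamma_i)$, $i\le j$, at once and approximately. This requires that the homomorphisms $u\mapsto\rho(\gamma_i^{-1}u\gamma_i)$ be independent enough. In the example of Section 8 with $\rho=\theta$, if $\gamma_1\theta=\gamma_2\theta$ then the two values always agree and nothing can be prescribed. So the $\gamma_i$ must be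 chosen with care, and Lemmas 10 and 11 let us do that.

**Step 1. A test for closed subgroups of $K^n$ to come near every point.** Approximation to a fixed accuracy should only involve finitely many characters. Apply Proposition 5 to $P\cap U$ in the solvable group $U$: there are $\rho:U\to U(d)$ and an open $V\ni1$ with $\rho^{-1}(V)\subseteq P^2$. By Lemma 7(ii) $\rho(U)$ is abelian. Let $K=\overline{\rho(U)}$, a compact abelian group. Choose an open symmetric neighborhood $V_1$ of $1$ in $K$ with $V_1V_1\subseteq V$, and put $\Omega=V_1\times\dots\times V_1\subseteq K^n$. Choose a continuous $f_0\ge0$ on $K^n$ vanishing outside $\Omega$ with $\int f_0=1$ (Haar probability measure). By Stone–Weierstrass there is a trigonometric polynomial $f$ (a finite linear combination of characters) with $\|f-f_0\|_\infty\le\frac14$. Let $\Lambda\subset\widehat K^{\,n}$ be its finite spectrum, the set of characters that occur in it with nonzero coefficient.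

If $K'\le K^n$ is a closed subgroup on which no nonzero $\lambda\in\Lambda$ is trivial, then
$$K'\cap\kappa\Omega\ne\emptyset\quad\text{for all }\kappa\in K^n. \tag{4}$$
Indeed every nonzero $\lambda\in\Lambda$ integrates to $0$ over $K'$, and so does its translate $k'\mapsto\lambda(\kappa^{-1}k')$. Hence
$$\int_{K'}f(\kappa^{-1}k')\,dk'=\hat f(0)=\int_{K^n}f,$$
which has real part at least $\int f_0-\frac14=\frac34$. So for some $k'\in K'$ we have $\operatorname{Re}f(\kappa^{-1}k')\ge\frac34$, whence $f_0(\kappa^{-1}k')\ge\frac12>0$, and $\kappa^{-1}k'\in\Omega$.

**Step 2. Choice of $g_1,\dots,g_n$.** We choose them generic modulo $U$ and such that the characters coming from $\Lambda$ become independent. Let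
$$\Theta=\{\chi\circ\rho:\chi\text{ a coordinate of some }\lambda\in\Lambda\}\subset\widehat U,$$
a finite set. If $\chi\ne0$ then $\chi\circ\rho\ne0$, because $\rho(U)$ is dense in $K$. Choose inductively $g_j\in G$, with $\gamma_j:=g_jg$, such that

1. $g_j^{-1}g_ig\in\pi^{-1}(O)$ for all $i<j$;
2. $\gamma_j\theta_j\ne-\sum_{i<j}\gamma_i\theta_i$ for all $\theta_1,\dots,\theta_j\in\Theta\cup\{0\}$ with $\theta_j\ne0$.

This is possible. Condition 1 says that $g_j$ lies in $\bigcap_{i<j}g_ig\,\pi^{-1}(O)^{-1}$, a finite intersection of dense open sets, hence a dense open set. For given $\theta_1,\dots,\theta_j$ the set of $\gamma_j$ violating condition 2 is $\{\gamma:\gamma\theta_j=\eta\}$ for a fixed $\eta$. It is empty or a left coset of the stabilizer $S$ of $\theta_j\ne0$, and $S$ has infinite index by Lemma 10. So $g_j=\gamma_jg^{-1}$ has to avoid finitely many sets $\gamma_0Sg^{-1}=\gamma_0g^{-1}(gSg^{-1})$, which are cosets of infinite-index subgroups. By Lemma 11 the dense open set is not covered by these.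

By condition 2, for every nonzero tuple $(\theta_1,\dots,\theta_n)\in(\Theta\cup\{0\})^n$,
$$\sum_{i}\gamma_i\theta_i\ne0: \tag{5}$$
look at the last nonzero entry $\theta_j$.

**Step 3. Simultaneous approximation.** Let $\sigma_i(u)=\rho(\gamma_i^{-1}u\gamma_i)$ and let $\sigma=(\sigma_1,\dots,\sigma_n):U\to K^n$, a homomorphism. A character $\lambda=(\chi_1,\dots,\chi_n)$ of $K^n$ is trivial on $\overline{\sigma(U)}$ if and only if $\lambda\circ\sigma=\sum_i\gamma_i(\chi_i\circ\rho)=0$. For a nonzero $\lambda\in\Lambda$ the tuple $(\chi_i\circ\rho)_i$ is nonzero with entries in $\Theta\cup\{0\}$, so the sum is nonzero by (5). Thus no nonzero $\lambda\in\Lambda$ is trivial on $\overline{\sigma(U)}$, and (4) applies to $K'=\overline{\sigma(U)}$. Since $\sigma(U)$ is dense in its closure and $\kappa\Omega$ is open, we get: for every $\kappa=(\kappa_1,\dots,\kappa_n)\in K^n$ there is $u\in U$ with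
$$\sigma_i(u)\in\kappa_iV_1\quad\text{for all }i. \tag{6}$$

**Step 4. Choice of $u_1,\dots,u_n$.** The set $\pi(P)$ is thick in $L$ by Lemma 1(c), so $O\subseteq\pi(P)^4=\pi(P^4)$ by Proposition 9. By condition 1, for $i<j$ we can write
$$g_j^{-1}g_ig=y_{ij}w_{ij},\qquad y_{ij}\in P^4,\quad w_{ij}\in U .$$
By (6) choose, for each $j$, an element $u_j\in U$ with
$$\sigma_j(u_j)\in V_1,\qquad\sigma_i(u_j)\in\rho(w_{ij})V_1\quad\text{for all }i<j.$$
(Take $\kappa_i=\rho(w_{ij})$ for $i<j$ and $\kappa_i=1$ for $i\ge j$.) Put $h_i=u_ig_i$. For $i<j$,
$$h_j^{-1}h_ig=g_j^{-1}u_j^{-1}u_i\gamma_i=(g_j^{-1}\gamma_i)(\gamma_i^{-1}u_j^{-1}u_i\gamma_i)=y_{ij}e_{ij},\qquad e_{ij}=w_{ij}\,\gamma_i^{-1}u_j^{-1}u_i\gamma_i\in U .$$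
Since $K$ is abelian and $V_1$ symmetric,
$$\rho(e_{ij})=\rho(w_{ij})\,\sigma_i(u_j)^{-1}\sigma_i(u_i)\in V_1^{-1}V_1=V_1V_1\subseteq V .$$
So $e_{ij}\in\rho^{-1}(V)\subseteq P^2$.

**Step 5. The last factor.** By thickness there are $i<j$ with $p=h_i^{-1}h_j\in P$. Then
$$g=p\cdot h_j^{-1}h_ig=p\,y_{ij}\,e_{ij}\in P\cdot P^4\cdot P^2=P^7 .$$
As $g$ and $P$ were arbitrary, $G$ is $7$-ac, and Theorem A is proved. $\blacksquare$

Thus a universal bound exists, and $N=7$ works.

## 10. Amenable groups, algebraic closures of finite fields: proof of Theorem B

**Part (1).** If $G$ is perfect, it is $7$-ac by Theorem A. A $7$-ac group is absolutely connected by definition. An absolutely connected group is perfect by Lemma 3.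

**Part (2).** Let $A$ be amenable. If $A$ is absolutely connected, it has no nontrivial finite-dimensional unitary representation, by Lemma 3. If it has none, then for every thick $P\subseteq A$ the representation $\rho$ in Proposition 5 is trivial, so $A=\rho^{-1}(V)\subseteq P^2$; hence $A$ is $2$-ac. And $2$-ac implies absolutely connected.

**Part (3).** Let $k$ be algebraically closed and algebraic over a finite field, and let $G\subseteq GL_m(k)$ be connected and perfect. For $G=1$ there is nothing to prove, so let $G\ne1$. The entries of finitely many matrices and of their inverses lie in a finite subfield, so every finitely generated subgroup of $G$ lies in some $GL_m(\mathbb F_q)$. Hence $G$ is locally finite, and amenable. By part (2) it suffices to prove the following, which is valid over every algebraically closed $k$: *a connected perfect $G\neq1$ has no nontrivial finite-dimensional unitary representation.*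

Let $\rho$ be one, and let $U,L$ be as in Section 8; then $L\ne1$. By Lemma 7(ii) $\rho(U)$ is abelian, so the restriction $\rho|_U$ is a direct sum of characters of $U$. Let $E_\theta$ be the space of vectors on which $U$ acts through $\theta$. For $v\in E_\theta$ and $\gamma\in G$,
$$\rho(u)\rho(\gamma)v=\rho(\gamma)\rho(\gamma^{-1}u\gamma)v=(\gamma\theta)(u)\,\rho(\gamma)v,$$
so $\rho(\gamma)E_\theta\subseteq E_{\gamma\theta}$, and the finite set of characters that occur is $G$-stable. Each of them has a stabilizer of finite index, so it is trivial by Lemma 10. Hence $\rho$ is trivial on $U$ and factors through $L$. By Lemma 7(i), applied to $B^+$ and $B^-$, it is trivial on $U^+$ and on $U^-$. These generate the semisimple group $L$, so $\rho$ is trivial.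

The last statement of (3), that no nontrivial group is $1$-ac, is Lemma 2. $\blacksquare$
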